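\title{Convex position minimizes the ratio of crossing-free graphs to triangulations}

\begin{abstract}
For a set $P$ of $n$ points in general position in the plane, let $\mathrm{pg}(P)$ be the number of crossing-free straight-line graphs on $P$ and $\mathrm{tr}(P)$ the number of triangulations of $P$. We prove that, for every $n\ge 3$, the ratio $\mathrm{pg}(P)/\mathrm{tr}(P)$ is smallest exactly when $P$ is in convex position: if $k$ points of $P$ lie inside its convex hull, the ratio is at least $e^{k/250}$ times its value for a convex $n$-gon. We also prove the bound $\mathrm{pg}(P)/\mathrm{tr}(P)\ge 2^{(3n-3+k)/2}$. A lifting of $P$ to space writes the ratio as an exponential moment over a random triangulation. Each interior point forces one unflippable edge on average and thereby raises this moment, and the loss in Jensen's inequality is controlled by averaging exactly over convex subpolygons.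
\end{abstract}

\section{Introduction}

Let $P$ be a finite set of points in the plane in \emph{general position}, that is, with no three points on a line. A \emph{crossing-free geometric graph} on $P$ is a graph with vertex set $P$ whose edges are straight segments between points of $P$, such that no two edges cross and no edge passes through a point of $P$ other than its endpoints. (In general position the last condition holds automatically.) We write $\mathrm{pg}(P)$ for the number of such graphs, the graph with no edges included, and $\mathrm{tr}(P)$ for the number of \emph{triangulations} of $P$, the maximal crossing-free geometric graphs. For $n\ge3$ let $G_n$ be the vertex set of a convex $n$-gon with no three vertices collinear; the numbers $\mathrm{pg}(G_n)$ and $\mathrm{tr}(G_n)$ depend only on $n$.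

Every crossing-free graph is a subgraph of a triangulation, and a triangulation of $n\ge 3$ points has at most $3n-6$ edges, so $\mathrm{tr}(P)\le\mathrm{pg}(P)\le2^{3n-6}\,\mathrm{tr}(P)$. For $n$ points in general position, Razen, Snoeyink and Welzl \cite{RSW} improved this asymptotically to
\[
(2.82-o(1))^n\le \frac{\mathrm{pg}(P)}{\mathrm{tr}(P)}\le (7.98+o(1))^n ,
\]
and for convex position Flajolet and Noy \cite{FN} give $\lim_{n\to\infty}(\mathrm{pg}(G_n)/\mathrm{tr}(G_n))^{1/n}=2.914\ldots$. Convex position is thus close to the general lower bound, and the following problem is posed in \cite{CF}.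

\begin{quote}
Is it true that for every $n\ge3$ and every set $P$ of $n$ points in general position, $\mathrm{pg}(P)/\mathrm{tr}(P)\ge\mathrm{pg}(G_n)/\mathrm{tr}(G_n)$?
\end{quote}

To see what the ratio measures, let $t(G)\ge 1$ be the number of triangulations that contain the graph $G$. Then $\mathrm{pg}(P)=\sum_T\sum_{G\subseteq T}1/t(G)$, so the ratio is the average over triangulations $T$ of the number of subgraphs of $T$, each subgraph being shared equally among the triangulations that contain it. The ratio is small when triangulations have few edges and share many subgraphs. Both features point to convex position. A triangulation has $3n-3-h$ edges, where $h$ is the number of hull vertices, and this is smallest for $h=n$; and in convex position every diagonal of a triangulation can be exchanged for the other diagonal of its quadrilateral, so that no graph obtained by deleting a diagonal belongs to one triangulation alone. The first nontrivial case $n=4$ agrees with this guess. A convex quadrilateral has $2^4\cdot3=48$ crossing-free graphs and $2$ triangulations, with ratio $24$, while a triangle with a point inside has $2^6=64$ crossing-free graphs and one triangulation.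

The guess is correct. Throughout the paper $|P|=n\ge 3$, the set of vertices of the convex hull $\operatorname{conv}P$ is $H$, the set of \emph{interior points} is $I=P\setminus H$, and $h=|H|$, $k=|I|=n-h$.

\begin{theorem}\label{thm:main}
For every set $P$ of $n\ge3$ points in general position,
\[
\frac{\mathrm{pg}(P)}{\mathrm{tr}(P)}\ \ge\ e^{k/250}\,\frac{\mathrm{pg}(G_n)}{\mathrm{tr}(G_n)} .
\]
Hence $\mathrm{pg}(P)/\mathrm{tr}(P)\ge\mathrm{pg}(G_n)/\mathrm{tr}(G_n)$, with equality if and only if $P$ is in convex position.
\end{theorem}

\begin{theorem}\label{thm:simple}
For every set $P$ of $n\ge3$ points in general position,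
\[
\frac{\mathrm{pg}(P)}{\mathrm{tr}(P)}\ \ge\ 2^{(3n-3+k)/2}.
\]
In particular, if $\operatorname{conv}P$ is a triangle, then $\mathrm{pg}(P)\ge2^{2n-3}\,\mathrm{tr}(P)$.
\end{theorem}

Theorem~\ref{thm:simple} has a short proof (Sections \ref{sec:lift} and \ref{sec:unflip}): the ratio is, up to the factor $2^h$, the mean of $2^{\lambda(T)}$ for an explicit statistic $\lambda$ of a random triangulation $T$, the mean of $\lambda$ can be bounded below by a symmetry argument, and Jensen's inequality does the rest. This answers the question when a fixed fraction of the points are interior. When few points are interior, Jensen's inequality loses an exponential factor, as it does for $G_n$ itself. Section~\ref{sec:convex} measures this loss for convex polygons, Section~\ref{sec:pockets} recovers it on the parts of $T$ that involve only hull vertices, and Sections \ref{sec:charges} to \ref{sec:end} show that what remains unrecovered is, on average, less than what the interior points gain.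

\section{Triangulations, flips and convex polygons}\label{sec:prelim}

We recall the standard facts that are used below. A \emph{hull edge} is a side of $\operatorname{conv}P$. A triangulation $T$ of $P$ contains the $h$ hull edges, and its bounded faces are open triangles; the closed triangles contain no point of $P$ other than their vertices and cover $\operatorname{conv}P$. By Euler's formula, $T$ has $2n-2-h=n-2+k$ triangles and $3n-3-h$ edges. The edges other than the hull edges are the \emph{interior edges}; their number is
\[
M=3n-3-2h=n-3+2k .
\]
Since all triangulations have the same number of edges, a crossing-free graph with $3n-3-h$ edges is a triangulation. From now on $\mathbb E$ denotes expectation over a uniformly random triangulation $T$ of $P$.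

An interior edge $e=ab$ of $T$ lies in two triangles $abc$ and $abd$, and $Q_e$ denotes the quadrilateral $acbd$ that they form. If $Q_e$ is convex, $e$ is \emph{flippable}: replacing $ab$ by $cd$ gives a triangulation $T'$ in which $e'=cd$ is flippable and $Q_{e'}=Q_e$. The \emph{flip} $(T,e)\mapsto(T',e')$ is an involution on the set of pairs consisting of a triangulation and a flippable edge of it. If $Q_e$ is not convex, one of its angles exceeds $\pi$ (no angle equals $\pi$, by general position); there is only one such angle, as the four angles add up to $2\pi$, and it is at $a$ or $b$, as the angles at $c$ and $d$ are angles of triangles. If it is at $a$, the rays from $a$ to $b,c,d$ cut the plane into three sectors with angles less than $\pi$, so $a$ lies in the interior of the triangle $bcd$. We write $u(T)$ for the number of unflippable interior edges of $T$.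

A \emph{convex polygon} is always strictly convex: all its angles are less than $\pi$. Conversely, a simple polygon all of whose interior angles are less than $\pi$ is convex. We shall build convex polygons from triangles of $T$ by the following step.

\begin{lemma}\label{lem:glue}
Let $X$ be a convex polygon with a side $ab$, and let $abz$ be a triangle on the other side of the line $ab$. Suppose that at each of $a$ and $b$ the angle of $X$ and the angle of $abz$ add up to less than $\pi$. Then $X\cup abz$ is a convex polygon whose vertices are $z$ and the vertices of $X$. If $X\cup abz\subseteq\operatorname{conv}P$, the angle condition holds at each of $a,b$ that belongs to $H$.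
\end{lemma}

\begin{proof}
The two pieces lie on opposite sides of the line $ab$ and meet in the segment $ab$, so their union is a simple polygon, and all its angles are less than $\pi$. If $a\in H$, then near $a$ the union is a sector contained in the sector of $\operatorname{conv}P$ at $a$, whose angle is less than $\pi$.
\end{proof}

A \emph{$T$-polygon} is a convex polygon $X$ that is a union of triangles of $T$ all of whose vertices are vertices of $X$. It contains no point of $P$ other than its vertices, and these triangles form a triangulation $T|_X$ of $X$. If we replace $T|_X$ by any other triangulation of $X$, the new diagonals cross no edge of $T$ outside $X$ and the number of edges is unchanged, so we obtain a triangulation of $P$ with the same triangles outside $X$. We call this \emph{retriangulating} $X$.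

The Catalan numbers $C_m=\frac1{m+1}\binom{2m}{m}=1,1,2,5,14,\dots$ satisfy
\begin{equation}\label{eq:catalan}
C_{m+1}=\sum_{i+i'=m}C_iC_{i'},\qquad \frac{C_{m+1}}{C_m}=\frac{2(2m+1)}{m+2},
\end{equation}
and a convex $(m+2)$-gon has $C_m$ triangulations, a segment counting as a $2$-gon. We index polygons by the number of diagonals in a triangulation: a convex $(N+3)$-gon has $C_{N+1}$ triangulations, each with $N$ diagonals and $N+1$ triangles. Let $D_N$ be its number of \emph{dissections}, that is, of sets of pairwise non-crossing diagonals, and put
\[
r_N=\frac{D_N}{C_{N+1}} .
\]

Hull edges cross nothing, so $\mathrm{pg}(P)=2^h\,\mathrm{pg}'(P)$, where $\mathrm{pg}'(P)$ counts the crossing-free graphs that contain all hull edges. In particular $\mathrm{pg}(G_n)/\mathrm{tr}(G_n)=2^nr_{n-3}$, and since $h=n-k$ the inequality of Theorem~\ref{thm:main} is equivalent to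
\begin{equation}\label{eq:goal}
\ln\frac{\mathrm{pg}'(P)}{\mathrm{tr}(P)}\ \ge\ k\ln2+\ln r_{n-3}+\frac{k}{250}.
\end{equation}
For $k=0$ this is an equality.

\section{A lifting formula}\label{sec:lift}

The weights $1/t(G)$ of the introduction are hard to handle. We would rather assign each graph $G$ to a single triangulation that contains it, by a rule under which the graphs assigned to $T$ are easy to count. Heights provide such a rule: among the triangulations containing $G$, take one whose lifted surface cannot be lowered by a flip that keeps $G$.

Let $\omega\colon P\to\mathbb R$ be a height function. For $a,b,c\in P$ let $\ell_{abc}$ be the affine function on the plane that agrees with $\omega$ at $a,b,c$, and for a triangulation $T$ let $\omega_T$ be the function on $\operatorname{conv}P$ that equals $\ell_{abc}$ on each triangle $abc$ of $T$. We call $\omega$ \emph{admissible} if it is \emph{generic}, meaning that $\omega(d)\ne\ell_{abc}(d)$ for any four distinct points $a,b,c,d$ of $P$, and satisfies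
\begin{itemize}
\item[(C)] if $q\in P$ lies in the interior of a triangle $abc$ with $a,b,c\in P$, then $\omega(q)<\ell_{abc}(q)$.
\end{itemize}
Each equation $\omega(d)=\ell_{abc}(d)$ defines a hyperplane in $\mathbb R^P$, so the generic heights are dense; and (C) is a finite system of strict linear inequalities, so it survives small perturbations. The heights $|x|^2$ satisfy (C) because $|x|^2$ is strictly convex. Hence admissible heights exist.

Fix admissible heights. An interior edge $e=ab$ of $T$ with triangles $abc$, $abd$ is \emph{locally convex} if $\omega(d)>\ell_{abc}(d)$. The affine function $\ell_{abd}-\ell_{abc}$ vanishes exactly on the line $ab$, which separates $c$ from $d$. Therefore the definition is symmetric in $c$ and $d$, and on $Q_e$ the function $\omega_T$ equals $\max(\ell_{abc},\ell_{abd})$ if $e$ is locally convex and $\min(\ell_{abc},\ell_{abd})$ if it is not. Let $\lambda(T)$ be the number of locally convex interior edges of $T$.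

\begin{lemma}\label{lem:lc}
\begin{itemize}
\item[(a)] A flippable edge $ab$ with opposite vertices $c,d$ is locally convex if and only if, at the crossing point of $ab$ and $cd$, the lifted segment $ab$ is lower than the lifted segment $cd$. So a flip exchanges locally convex edges with edges that are not locally convex.
\item[(b)] Flipping an edge that is not locally convex strictly decreases $\int\omega_T$.
\item[(c)] Every unflippable interior edge is locally convex.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $x=(1-t)c+td$ with $0<t<1$ be the crossing point. The height of $ab$ at $x$ is $\ell_{abc}(x)=(1-t)\omega(c)+t\,\ell_{abc}(d)$, and the height of $cd$ is $(1-t)\omega(c)+t\,\omega(d)$.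

(b) On the convex quadrilateral $Q_e$, the function before the flip is a minimum of affine functions, hence concave, and by (a) the function after the flip is a maximum of affine functions, hence convex. They agree with $\omega$ at the vertices $v_i$ of $Q_e$. At a point $\sum\alpha_iv_i$ of $Q_e$, written as a convex combination, the new value is at most $\sum\alpha_i\omega(v_i)$ and the old value is at least that; at the crossing point the new value is strictly smaller by (a).

(c) Let $ab$ be unflippable with $a=\alpha b+\alpha' c+\alpha'' d$, where the coefficients are positive with sum $1$. By (C), $\omega(a)<\alpha\omega(b)+\alpha'\omega(c)+\alpha''\omega(d)$, while $\omega(a)=\ell_{abc}(a)=\alpha\omega(b)+\alpha'\omega(c)+\alpha''\ell_{abc}(d)$. Hence $\ell_{abc}(d)<\omega(d)$.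
\end{proof}

\begin{proposition}\label{prop:lift}
For all admissible heights, $\mathrm{pg}'(P)=\sum_T2^{\lambda(T)}$. Equivalently, $\mathrm{pg}'(P)/\mathrm{tr}(P)=\mathbb E\,2^{\lambda}$.
\end{proposition}

\begin{proof}
Let $G$ be a crossing-free graph containing the hull edges. Say that a triangulation $T$ \emph{fits} $G$ if $G\subseteq T$ and all edges of $T$ outside $G$ are locally convex. A given $T$ fits exactly the graphs obtained from $T$ by deleting a set of locally convex edges, and there are $2^{\lambda(T)}$ of them. So it suffices to show that exactly one triangulation fits $G$.

\emph{Existence.} Among the triangulations containing $G$ choose $T$ with $\int\omega_T$ minimal. If an edge $e$ of $T$ outside $G$ were not locally convex, it would be flippable by Lemma~\ref{lem:lc}(c), and flipping it would keep $G$ and decrease the integral.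

\emph{Uniqueness.} Suppose that $T_1\ne T_2$ both fit $G$. By maximality, some edge $e_2$ of $T_2$ is not in $T_1$ and crosses an edge $e_1$ of $T_1$, at a point $x$. Consider $\omega_{T_1}$ along $e_2$. The segment $e_2$ passes through no point of $P$, so this piecewise linear function can bend only where $e_2$ crosses an edge of $T_1$. Such an edge is not in $T_2$, hence not in $G$, hence locally convex; near the crossing, $\omega_{T_1}$ is the maximum of two affine functions whose slopes along $e_2$ differ. So $\omega_{T_1}$ is convex along $e_2$, and it is not affine, since it bends at $x$. It therefore lies strictly below its chord at interior points of $e_2$, and the chord is $\omega_{T_2}$. Thus $\omega_{T_1}(x)<\omega_{T_2}(x)$. Exchanging the roles of $T_1$ and $T_2$ and arguing along $e_1$ gives $\omega_{T_2}(x)<\omega_{T_1}(x)$, a contradiction.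
\end{proof}

Condition (C) cannot be dropped: for a triangle with one interior point lifted above the plane of the other three, the unique triangulation has $\lambda=0$, while $\mathrm{pg}'=8$.

The flip involution determines the mean of $\lambda$. By Lemma~\ref{lem:lc}(a), exactly half of all pairs ($T$, flippable edge) are locally convex, and by (c) all unflippable edges are. Hence, for all admissible heights,
\begin{equation}\label{eq:mean}
\mathbb E\lambda=\tfrac12(M-\mathbb Eu)+\mathbb Eu=\tfrac12(M+\mathbb Eu).
\end{equation}
For a convex $(N+3)$-gon (C) is vacuous and $u=0$. So, for all generic heights on its vertices,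
\begin{equation}\label{eq:polygon}
\text{the mean of } 2^{\lambda}\text{ is } r_N,\qquad\text{the mean of }\lambda\text{ is } N/2 .
\end{equation}

\begin{example}\label{ex:five}
Let $abcd$ be a convex quadrilateral and $p$ an interior point lying in the triangles $abc$ and $abd$ (Figure~\ref{fig:five}). In a triangulation, $p$ is joined to all four hull vertices or to three whose triangle contains it. This gives $T_0$ with interior edges $pa,pb,pc,pd$; $T_1$ with $pa,pb,pc,ac$; and $T_2$ with $pa,pb,pd,bd$. Directly: $pa$ and $pb$ cross nothing, and the crossing pairs among the other four segments form the path $pd,ac,bd,pc$, which has $8$ independent sets; so $\mathrm{pg}'=4\cdot 8=32$. Now give $p$ height $0$ and the hull vertices generic heights close to $1$. In $T_0$ the edges $pa,pb$ are unflippable, and $pc,pd$ are flippable and lower than $bd,ac$ at the crossing points, so $\lambda=4$. In $T_1$ and $T_2$ the three edges at $p$ are unflippable and the diagonal is not locally convex, so $\lambda=3$. Indeed $16+8+8=32$, and $\mathbb E\lambda=\frac{10}3=\frac12(4+\frac83)$ with $\mathbb Eu=\frac13(2+3+3)$. The ratio is $\mathrm{pg}/\mathrm{tr}=2^4\cdot32/3>170$. For the convex pentagon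 $D_2=1+5+5=11$ and the ratio is $2^5\cdot 11/5=70.4$.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\foreach \s in {0,3.8,7.6}{
 \begin{scope}[xshift=\s cm]
  \draw[very thick] (0,0)--(2.4,0)--(2.4,2.4)--(0,2.4)--cycle;
  \draw (0,0)--(1.1,0.6)--(2.4,0);
  \draw[dotted,thick] (-0.2,1.9)--(1.9,-0.2);
  \fill (1.1,0.6) circle (1.6pt) node[below] {$p$};
  \node[below left] at (0,0) {$a$}; \node[below right] at (2.4,0) {$b$};
  \node[above right] at (2.4,2.4) {$c$}; \node[above left] at (0,2.4) {$d$};
 \end{scope}}
\draw (0,2.4)--(1.1,0.6)--(2.4,2.4);
\draw (4.9,0.6)--(6.2,2.4); \draw[dashed,thick] (3.8,0)--(6.2,2.4);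
\draw (8.7,0.6)--(7.6,2.4); \draw[dashed,thick] (10,0)--(7.6,2.4);
\node at (1.2,-0.7) {$T_0$}; \node at (5,-0.7) {$T_1$}; \node at (8.8,-0.7) {$T_2$};
\end{tikzpicture}
\caption{The three triangulations of a quadrilateral with one interior point $p$. When $p$ is lifted to height $0$ and the hull vertices to heights near $1$, the thin solid edges are locally convex and the dashed edges are not; the sum $2^4+2^3+2^3=32$ counts the crossing-free graphs that contain the four hull edges. The dotted line through $p$ separates $a$ from $b,c,d$ and is not an edge.}
\label{fig:five}
\end{figure}

\section{Unflippable edges and the proof of Theorem~\ref{thm:simple}}\label{sec:unflip}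

By \eqref{eq:mean}, unflippable edges raise the mean of $\lambda$. An edge is unflippable when its quadrilateral has a large angle at an interior endpoint. Around an interior point, the angles seen by its edges in their quadrilaterals add up to $4\pi$, twice as much as the angles under which it sees the opposite sides. Flips exchange these two kinds of angle, so on average the excess must be carried by edges that cannot be flipped.

\begin{lemma}\label{lem:unflip}
$\mathbb Eu\ge k$.
\end{lemma}

\begin{proof}
For an interior edge $e$ of $T$ let $\angle_v$ be the angle of $Q_e$ at its vertex $v$, and put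
\[
\Delta(T,e)=\sum_{v\in I,\ v\text{ endpoint of }e}\angle_v\ -\sum_{v\in I,\ v\text{ opposite to }e}\angle_v .
\]
A flip preserves $Q_e$ and exchanges the endpoints with the opposite vertices, so it changes the sign of $\Delta$. Hence $\mathbb E\sum_{e\text{ flippable}}\Delta(T,e)=0$.

Fix $T$ and $v\in I$, and sum over all interior edges. All edges at $v$ are interior, the angle of $Q_e$ at the endpoint $v$ is the sum of the angles at $v$ of the two triangles at $e$, and each triangle at $v$ has two sides at $v$; so $v$ contributes $2\cdot2\pi$ as an endpoint. As an opposite vertex it contributes the angle at $v$ of each triangle whose side opposite to $v$ is interior, at most $2\pi$ in total. Thus $\sum_e\Delta(T,e)\ge2\pi k$, and therefore $\mathbb E\sum_{e\text{ unflippable}}\Delta(T,e)\ge2\pi k$. Each term is at most the sum of two angles of a quadrilateral, which is less than $2\pi$.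
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:simple}]
Take any admissible heights. By Proposition~\ref{prop:lift}, Jensen's inequality $\mathbb E\,2^{\lambda}\ge2^{\mathbb E\lambda}$, \eqref{eq:mean} and Lemma~\ref{lem:unflip},
\[
\frac{\mathrm{pg}'(P)}{\mathrm{tr}(P)}\ge2^{(M+k)/2}=2^{(n-3+3k)/2}.
\]
Multiply by $2^h=2^{n-k}$. If $\operatorname{conv}P$ is a triangle, then $k=n-3$ and the exponent is $2n-3$.
\end{proof}

The account per interior point is this: it removes a hull edge (a factor $2^{-1}$), adds two interior edges ($2^{+1}$), and forces one unflippable edge ($2^{+1/2}$). The net gain is $\frac12\ln2=0.3465735\ldots$ on the logarithmic scale. Against it stands the loss in Jensen's inequality. For the convex $(N+3)$-gon this loss is, by \eqref{eq:polygon},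
\[
g_N=\ln r_N-\tfrac N2\ln2\ \ge 0,
\]
so that $\mathrm{pg}(G_n)/\mathrm{tr}(G_n)=2^{(3n-3)/2}e^{g_{n-3}}$. We need to know $g_N$ precisely.

\section{The loss for a convex polygon}\label{sec:convex}

Put
\[
L=\frac{3+2\sqrt2}4=\frac{(1+\sqrt2)^2}{4}=1.4571067\ldots,\qquad \gamma=\ln L-\tfrac12\ln2 .
\]
From $\ln L=2\ln(1+\sqrt2)-2\ln2=0.3764528\ldots$ we get $\gamma=0.029879\ldots$, and we use $0.0298<\gamma<0.02988$. The next lemma shows that $g_N$ is $\gamma N$ up to a small constant. Since a polygon with $j$ diagonals has $j+1$ triangles, the quantity
\[
f_j=\gamma(j+1)-g_j
\]
is the amount by which $g_j$ falls short of $\gamma$ per triangle.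

\begin{lemma}\label{lem:numbers}
Let $\sigma=0.0456$ and $f^*=0.0158$.
\begin{itemize}
\item[(a)] $\gamma N\le g_N<\gamma N+\sigma$ for all $N\ge0$.
\item[(b)] The sequence $f_j$ is nonincreasing and $f_j>-f^*$ for all $j\ge 0$. Moreover $f_0=\gamma$, $f_1<0.0009$, $f_2<-0.0056$, and $f_j<-0.0083$ for $j\ge3$.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{A recurrence for $D_N$.} Let $a_m$ be the number of dissections of a convex $(m+1)$-gon, with $a_1=1$ for the segment, so that $a_{N+2}=D_N$, and let $y=\sum_{m\ge1}a_mx^m$. Fix a side of the polygon. For $m\ge2$, the cell of the dissection at this side has $i\ge2$ further sides, and each of them is the fixed side of a smaller dissected polygon or of a segment; the exponents of $x$, which count the sides other than the fixed one, add up. So $y=x+\sum_{i\ge2}y^i=x+y^2/(1-y)$, that is, $2y^2-(1+x)y+x=0$, and the solution with $y(0)=0$ is $y=\frac14(1+x-W)$ with $W=\sqrt{1-6x+x^2}$. Differentiating $W^2$ gives $(1-6x+x^2)W'=(x-3)W$. With $W=\sum w_mx^m$, the coefficient of $x^{m-1}$ yields $mw_m=3(2m-3)w_{m-1}-(m-3)w_{m-2}$. Since $w_m=-4a_m$ for $m\ge2$ and the last term vanishes for $m=3$, the $a_m$ satisfy the same recurrence for $m\ge3$.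 With $m=N+3$,
\[
(N+3)D_{N+1}=3(2N+3)D_N-ND_{N-1}.
\]
This gives $D_0,D_1,D_2,D_3=1,3,11,45$ and $r_0,r_1,r_2,r_3=1,\frac32,\frac{11}5,\frac{45}{14}$.

\emph{A recurrence for $r_N$.} By \eqref{eq:catalan}, $(N+3)C_{N+2}=2(2N+3)C_{N+1}$ and $(N+2)C_{N+1}=2(2N+1)C_N$. Dividing the recurrence by $(N+3)C_{N+2}$, we get for $N\ge1$
\[
r_{N+1}=\tfrac32r_N-\theta_Nr_{N-1},\qquad\theta_N=\frac{N(N+2)}{4(2N+1)(2N+3)}=\frac{1-\eta_N}{16},\qquad\eta_N=\frac3{(2N+1)(2N+3)} .
\]
Let $q_N=r_{N+1}/r_N$, so $q_0=\frac32$ and $q_N=\frac32-\theta_N/q_{N-1}$ for $N\ge1$. The number $L$ is a root of $z^2-\frac32z+\frac1{16}$, so $L=\frac32-\frac1{16L}$. Since $\theta_N\le\frac1{16}$, induction gives $q_N\ge\frac32-\frac1{16L}=L$ for all $N$.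

\emph{The total excess of $q_N$ over $L$.} Put $d_N=q_N-L\ge0$. For $N\ge1$,
\[
d_N=\frac1{16L}-\frac{1-\eta_N}{16q_{N-1}}=\frac{d_{N-1}}{16Lq_{N-1}}+\frac{\eta_N}{16q_{N-1}}\le\frac{d_{N-1}}{16L^2}+\frac{\eta_N}{16L}.
\]
As $\eta_N=\frac32\big(\frac1{2N+1}-\frac1{2N+3}\big)$, we have $\sum_{N\ge1}\eta_N=\frac12$. So every partial sum $S=d_0+\dots+d_m$ satisfies $S\le d_0+\frac{S}{16L^2}+\frac1{32L}$. With $d_0<0.0429$, $\frac1{16L^2}<0.02945$ and $\frac1{32L}<0.02145$ this gives $S<0.06435/0.97055<0.0664$.

\emph{Conclusion.} We have $g_N-\gamma N=\ln r_N-N\ln L=\sum_{i<N}\ln(q_i/L)$. Each term lies between $0$ and $d_i/L$, and $0.0664<1.4571\cdot0.0456$; this proves (a). Next, $f_j-f_{j-1}=\ln L-\ln q_{j-1}\le0$, and $f_j=\gamma-(g_j-\gamma j)>\gamma-\sigma>0.0298-0.0456=-f^*$. Finally $g_0=0$ gives $f_0=\gamma$, and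
\[
f_1=2\gamma-\ln\tfrac3{2\sqrt2}=0.00086\ldots,\qquad f_2=3\gamma-\ln\tfrac{11}{10}=-0.00567\ldots,
\]
\[
f_3=4\gamma-\ln\tfrac{45}{14}+\tfrac32\ln2=-0.00836\ldots,
\]
and $f_j\le f_3$ for $j\ge 3$.
\end{proof}

By (a), $\mathrm{pg}(G_n)/\mathrm{tr}(G_n)=2^nr_{n-3}$ is within a constant factor of $(2L)^n$, and $2L=2.914\ldots$ is the limit quoted in the introduction. Theorem~\ref{thm:simple} gives $\mathrm{pg}(P)/\mathrm{tr}(P)\ge\mathrm{pg}(G_n)/\mathrm{tr}(G_n)$ as soon as $\frac k2\ln2\ge g_{n-3}$. Since $\sigma<3\gamma$ we have $g_{n-3}<\gamma n<0.02988\,n$, and $0.087\cdot0.3465>0.0301$, so $k\ge0.087\,n$ suffices. For small $k$ the term $g_{n-3}\ge\gamma(n-3)$ is far larger than the gain $\frac k2\ln 2$, and Jensen's inequality must be applied with more care.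

\section{Pockets, doors and a reduction}\label{sec:pockets}

From now on $k\ge1$. When few points are interior, the parts of $T$ that involve only hull vertices look like triangulated convex polygons, for which the mean of $2^\lambda$ is known exactly. We condition on everything outside these polygons, average exactly inside them, and apply Jensen's inequality only to the outer average.

A triangle of $T$ has \emph{type} $i$ if exactly $i$ of its vertices are in $I$, and $\tau_i$ is the number of triangles of type $i$. Call two triangles of type $0$ adjacent if they share an edge. A \emph{pocket} of $T$ is the union of the triangles in a connected component of this adjacency graph (Figure~\ref{fig:pockets}).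

\begin{lemma}\label{lem:pocket}
Every pocket is a $T$-polygon with vertices in $H$.
\end{lemma}

\begin{proof}
Start with one triangle of the component and add the others one at a time, each sharing an edge with a triangle already taken. Suppose the current union $X$ is a $T$-polygon. The shared edge $ab$ joins two vertices of $X$ and lies on its boundary, so it is a side of $X$, and the new triangle lies on the other side of the line $ab$. As $a,b\in H$, Lemma~\ref{lem:glue} shows that the new union is a $T$-polygon.
\end{proof}

Let $N_Q$ be the number of diagonals of the pocket $Q$ in $T$; it has $N_Q+3$ vertices and $N_Q+1$ triangles. A side of $Q$ is either a hull edge or has on its outer side a triangle of positive type; in the second case it is called a \emph{door} of $Q$. The outer triangle at a door $ab$ has the vertices $a,b\in H$, so it has type $1$. Every interior edge of $T$ is a diagonal of a pocket, a door of exactly one pocket, or lies between two triangles of positive type.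

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\foreach \i in {0,...,9} \coordinate (v\i) at ({36*\i}:2.4);
\coordinate (p) at (-0.5,0.2); \coordinate (q) at (0.8,-0.4);
\fill[gray!25] (v2)--(v3)--(v4)--(v5)--cycle;
\fill[gray!25] (v5)--(v6)--(v7)--cycle; \fill[gray!25] (v8)--(v9)--(v0)--cycle;
\draw (v0)--(v1) (v5)--(v6)--(v7)--(v8)--(v9)--(v0);
\draw (p)--(q) (p)--(v2) (p)--(v7) (v2)--(v4);
\draw (q)--(v1) (q)--(v7) (q)--(v8) (q)--(v0);
\draw[dashed,thick] (v2)--(v5) (v5)--(v7) (v8)--(v0);
\draw[line width=1.6pt] (p)--(v1)--(v2)--(v3)--(v4)--(v5)--cycle;
\fill (p) circle (2pt) node[below left] {$p$}; \fill (q) circle (2pt) node[above left=-1pt] {$q$};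
\node[above right] at (v1) {$w_0$}; \node[above] at (v2) {$w_1$};
\node[left] at (v5) {$w_2$}; \node[below] at (v7) {$w_3$};
\end{tikzpicture}
\caption{A triangulation with two interior points $p,q$. The three pockets (maximal polygons formed by triangles with all vertices on the hull) are shaded, and their doors are dashed. The hull neighbors $w_0,\dots,w_3$ of $p$ span an angle greater than $\pi$; they are cut into the block $(w_0,w_1,w_2)$, which spans less than $\pi$, and the single vertex $w_3$, with the straddler $pw_2w_3$ in between. The bold hexagon, formed by the triangles of the block and the pocket behind the door $w_1w_2$, is convex.}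
\label{fig:pockets}
\end{figure}

The doors are an obstacle: whether a door is locally convex may depend on the triangle inside the pocket, and this would couple the triangulation of the pocket with the outside. We are free to choose the heights, and we choose them so that no door is locally convex. Let $\omega=\mathbf 1_H+\varepsilon|x|^2$ with $\varepsilon>0$. Condition (C) holds: a point $q$ as in (C) belongs to $I$, so $\mathbf 1_H(q)=0$, the interpolant of $\mathbf 1_H$ on the triangle is nonnegative, and $|x|^2$ is strictly convex. For small $\varepsilon$ we also have
\begin{itemize}
\item[(D)] if $a,b,z\in H$, $p\in I$ and the segments $ab$ and $pz$ cross, then at the crossing point the lifted segment $ab$ is higher than the lifted segment $pz$.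
\end{itemize}
Indeed, at the crossing point $(1-t)p+tz$ with $0<t<1$ the height of $ab$ is at least $1$ and the height of $pz$ is at most $t+\varepsilon\max_{x\in P}|x|^2$, and there are finitely many such crossings. A small generic perturbation preserves (C) and (D). We fix such admissible heights for the rest of the paper.

Now let $ab$ be a door, with triangles $abz$ of type $0$ and $abp$ of type $1$. By Lemma~\ref{lem:glue} the quadrilateral $apbz$ is convex, so $ab$ and $pz$ cross, and by (D) and Lemma~\ref{lem:lc}(a) the door is not locally convex.

\begin{proposition}\label{prop:reduce}
$\displaystyle \ln\frac{\mathrm{pg}'(P)}{\mathrm{tr}(P)}\ \ge\ \frac{\ln2}2\,(n-3+3k)+\mathbb E\sum_Qg_{N_Q}$, the sum being over the pockets of $T$.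
\end{proposition}

\begin{proof}
Let the \emph{skeleton} $\Sigma$ of $T$ consist of the set $K$ of triangles of positive type and the set of pockets, as polygons. Retriangulating the pockets in any way does not change the skeleton: $K$ is unchanged, the new triangles inside a pocket have type $0$ and are connected under adjacency, and beyond each side of a pocket there is still nothing or a triangle of $K$. Conversely, $T$ is determined by its skeleton and the triangulations of its pockets. So, conditionally on $\Sigma$, the triangulations $T|_Q$ are independent and uniform.

Since doors are not locally convex, $\lambda(T)=\lambda_K+\sum_Q\lambda(T|_Q)$, where $\lambda_K$ counts the locally convex edges between two triangles of $K$ and depends only on $\Sigma$. By \eqref{eq:polygon}, applied to each pocket with the restricted heights, $\mathbb E[2^\lambda\mid\Sigma]=2^{\lambda_K}\prod_Qr_{N_Q}$ and $\mathbb E[\lambda\mid\Sigma]=\lambda_K+\sum_QN_Q/2$. Hence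
\[
\ln\mathbb E[2^\lambda\mid\Sigma]=\ln2\cdot\mathbb E[\lambda\mid\Sigma]+\sum_Qg_{N_Q}.
\]
By Proposition~\ref{prop:lift} and the concavity of the logarithm, $\ln(\mathrm{pg}'/\mathrm{tr})=\ln\mathbb E\,\mathbb E[2^\lambda\mid\Sigma]\ge\ln2\cdot\mathbb E\lambda+\mathbb E\sum_Qg_{N_Q}$, and $\mathbb E\lambda\ge\frac12(n-3+3k)$ by \eqref{eq:mean} and Lemma~\ref{lem:unflip}.
\end{proof}

Define the \emph{deficit} of $T$ by
\[
\delta(T)=g_{n-3}-\sum_Qg_{N_Q}.
\]
The right side of \eqref{eq:goal} equals $\frac{\ln2}2(n-3+2k)+g_{n-3}+\frac k{250}$. Comparing it with Proposition~\ref{prop:reduce}, we see that \eqref{eq:goal} follows from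
\begin{equation}\label{eq:deficit}
\mathbb E\,\delta\ \le\ \Big(\frac{\ln2}2-\frac1{250}\Big)k .
\end{equation}
From here on, the heights play no role.

\section{The deficit as a sum of local charges}\label{sec:charges}

Think of $g_{n-3}\approx\gamma n$ as a debt of $\gamma$ per triangle. A pocket repays the debt of its triangles up to the error $f_{N_Q}$, and the triangles of positive type repay nothing. The triangles of types $2$ and $3$ are few, by Euler's formula. The errors of the pockets can be moved through the doors to triangles of type $1$. In this way the whole deficit is charged to the interior points and to the triangles of type $1$.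

Let $G_I$ be the graph on $I$ formed by the edges of $T$ between interior points, and let $c\ge1$ be its number of connected components.

\begin{lemma}\label{lem:euler}
$\tau_2+\tau_3=2k-2c$.
\end{lemma}

\begin{proof}
We first show that the bounded faces of the plane graph $G_I$ are the open triangles of type $3$. Such a triangle has its boundary in $G_I$, so it is a bounded face. Conversely, let $\phi$ be a bounded face. The complement of $\operatorname{conv}I$ misses $G_I$ and each of its points can be joined to infinity by a ray that avoids $\operatorname{conv}I$, so it lies in the unbounded face. Hence the closure of $\phi$ lies in $\operatorname{conv}I$ and contains no point of $H$. An edge of $T$ outside $G_I$ has an endpoint in $H$, and its relative interior misses $G_I$ and so lies in a single face; this face is not $\phi$, since otherwise the endpoint would be in the closure of $\phi$. Thus $\phi$ misses all vertices and edges of $T$ and lies in an open triangle of $T$. This open triangle misses $G_I$, so it equals $\phi$, and its vertices lie in the closure of $\phi$ and hence in $I$.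

Euler's formula for a plane graph with $c$ components, $k$ vertices, $e_I$ edges and $\tau_3$ bounded faces reads $k-e_I+\tau_3=c$. Each edge of $G_I$ lies in two triangles of $T$; a triangle of type $3$ has three sides in $G_I$, one of type $2$ has one, and the others have none. So $2e_I=3\tau_3+\tau_2$. Eliminating $e_I$ gives the claim.
\end{proof}

A pocket may have several doors, and then the sum of $f_{N_Q}$ over doors counts its error several times. When the error is negative this matters, so we bound the number of extra doors. Let $e_Q$ be the number of doors of $Q$. We have $e_Q\ge1$, since a pocket bounded by hull edges only would be $\operatorname{conv}P$ and would contain the points of $I\neq\emptyset$.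

\begin{lemma}\label{lem:doors}
$\sum_Q(e_Q-1)\le c-1$.
\end{lemma}

\begin{proof}
Form a multigraph $\Gamma$ whose nodes are the pockets and the components of $G_I$, with one link for each door: the door $ab$ of $Q$ with outer triangle $abp$ links $Q$ to the component of $p$. We show that every link is a bridge. Then $\Gamma$ is a forest with at least one node, so $\sum_Qe_Q\le\#\{\text{pockets}\}+c-1$, as claimed.

Fix a door $ab$. As $a,b$ are vertices of $\operatorname{conv}P$, the line $ab$ meets $\operatorname{conv}P$ only in the segment $ab$. So a connected subset of $\operatorname{conv}P$ that misses the segment lies strictly on one side of the line. This applies to each component of $G_I$, drawn with its edges, since its vertices are not on $ab$ and its edges do not cross $ab$. It applies to the interior of each pocket, since the only edges of $T$ meeting it are diagonals of the pocket and $ab$ is not one. So each node of $\Gamma$ has a side. Let $a'b'$ be another door, of a pocket $Q'$, with outer triangle $a'b'p'$. The interior of $Q'$, the relative interior of $a'b'$, the open triangle $a'b'p'$ and the point $p'$ form a connected set that misses $ab$; so this link joins two nodes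 on the same side. The link of $ab$ joins nodes on opposite sides and is the only link that does.
\end{proof}

A triangle $\Delta=pab$ of type $1$ with $p\in I$ has \emph{apex} $p$ and \emph{base} $ab$. Its \emph{charge} is
\[
\chi(\Delta)=\begin{cases}\gamma+f_{N_Q}&\text{if the base is a door of the pocket }Q,\\ \gamma&\text{if the base is not a door.}\end{cases}
\]
By Lemma~\ref{lem:numbers}(b), $\chi(\Delta)\le2\gamma$. Each door is the base of exactly one triangle of type $1$, so the total charge is $\gamma\tau_1+\sum_Qe_Qf_{N_Q}$.

\begin{proposition}\label{prop:charge}
For every triangulation $T$, $\ \delta(T)\le\gamma k+\sum_{\Delta\text{ of type }1}\chi(\Delta)$.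
\end{proposition}

\begin{proof}
Counting triangles by type and using Lemma~\ref{lem:euler}, we have $n-2+k=\sum_Q(N_Q+1)+\tau_1+2k-2c$, that is, $n-3=\sum_Q(N_Q+1)+\tau_1+k-2c-1$. With $g_{n-3}\le\gamma(n-3)+\sigma$ and the definition of $f_j$ this gives
\[
\delta(T)\le\sum_Qf_{N_Q}+\gamma\tau_1+\gamma k-2\gamma c-\gamma+\sigma .
\]
For each pocket, $f_{N_Q}=e_Qf_{N_Q}-(e_Q-1)f_{N_Q}\le e_Qf_{N_Q}+(e_Q-1)f^*$, because $e_Q\ge1$ and $-f_{N_Q}<f^*$. By Lemma~\ref{lem:doors}, $\sum_Qf_{N_Q}\le\sum_Qe_Qf_{N_Q}+(c-1)f^*$. So $\delta(T)$ is at most $\gamma k$ plus the total charge plus
\[
(c-1)f^*-2\gamma c-\gamma+\sigma=(c-1)(f^*-2\gamma)+(\sigma-3\gamma),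
\]
and this is negative since $c\ge1$, $f^*=0.0158<2\gamma$ and $\sigma=0.0456<0.0894<3\gamma$.
\end{proof}

\section{The expected charge at a vertex of a convex polygon}\label{sec:vertex}

No bound of the form $\delta(T)=O(k)$ holds for every $T$: if $k=1$ and the interior point is joined to all hull vertices, there is no pocket and $\delta(T)=g_{n-3}\ge\gamma(n-3)$. Such triangulations are rare, for the same reason that a given vertex of a randomly triangulated convex polygon lies in fewer than three triangles on average. We first compute the expected charge in this model, and then reduce the general case to it.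

Let $R$ be a convex $(N+3)$-gon with a distinguished vertex $p$. In a triangulation of $R$, give a triangle $pab$ at $p$ the \emph{model charge} $\gamma$ if $ab$ is a side of $R$, and $\gamma+f_j$ if $ab$ is a diagonal that cuts off, on the side away from $p$, a polygon with $j+3$ vertices. Let $\kappa_N$ be the mean, over all triangulations of $R$, of the total model charge of the triangles at $p$.

\begin{lemma}\label{lem:kappa}
$\kappa_N\le B:=0.084$ for all $N\ge0$.
\end{lemma}

\begin{proof}
Let $v_0,\dots,v_{N+1}$ be the vertices other than $p$, in order. Let $-1\le j\le N-1$ and consider a triangle $pv_iv_{i+j+2}$; for $j=-1$ its side opposite to $p$ is a side of $R$. It leaves three polygons, $v_i\cdots v_{i+j+2}$, $pv_0\cdots v_i$ and $pv_{i+j+2}\cdots v_{N+1}$, with $C_{j+1}$, $C_i$ and $C_{i'}$ triangulations, where $i+i'=N-1-j$. Summing over $i$ by \eqref{eq:catalan}, the expected number of triangles at $p$ with parameter $j$ is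
\[
x_j=\frac{C_{j+1}C_{N-j}}{C_{N+1}},
\]
and $x_{-1}=1$. The expected number of all triangles at $p$ is
\[
\sum_{i=0}^N\frac{C_iC_{N+1-i}}{C_{N+1}}=\frac{C_{N+2}-C_{N+1}}{C_{N+1}}=3-\frac6{N+3}=1+\mu,\qquad \mu:=\sum_{j=0}^{N-1}x_j=2-\frac6{N+3},
\]
and $\kappa_N=\gamma(1+\mu)+\sum_{j=0}^{N-1}x_jf_j$.

For $N=0$, $\kappa_0=\gamma$. For $N=1$, $x_0=\frac12$ and $\kappa_1=\frac32\gamma+\frac12f_0=2\gamma<0.06$. For $N=2$, $x_0=x_1=\frac25$ and $\kappa_2=\frac95\gamma+\frac25f_0+\frac25f_1<2.2\cdot0.02988+0.4\cdot0.0009<0.0662$.

Let $N\ge3$. By Lemma~\ref{lem:numbers}(b),
\begin{align*}
\kappa_N&\le0.02988(1+\mu)+0.02988x_0+0.0009x_1-0.0056x_2-0.0083(\mu-x_0-x_1-x_2)\\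
&=0.02988+0.02158\,\mu+0.03818\,x_0+0.0092\,x_1+0.0027\,x_2 .
\end{align*}
As $N$ grows, $\mu$ increases to $2$ while $x_0,x_1,x_2$ approach $\frac14,\frac18,\frac5{64}$ from above; we show that the shortfall of $\mu$ outweighs the excess of the $x_j$. From the ratio formula in \eqref{eq:catalan},
\begin{align*}
x_0&=\frac{N+2}{2(2N+1)}=\frac14+\frac{3/4}{2N+1},\\
x_1&=\frac{(N+1)(N+2)}{2(4N^2-1)}=\frac18+\frac{12N+9}{8(4N^2-1)},\\
x_2&=\frac{5N(N+1)(N+2)}{8(2N-3)(4N^2-1)}=\frac5{64}+\frac{5(36N^2+18N-3)}{64(8N^3-12N^2-2N+3)} .
\end{align*}
We claim that the three excess terms are at most $\frac{3/4}{N+3}$, $\frac1{N+3}$ and $\frac2{N+3}$. The first bound holds since $2N+1\ge N+3$. The second reads $(12N+9)(N+3)\le32N^2-8$, that is, $4N^2-9N-7\ge0$; this polynomial equals $2$ at $N=3$ and increases for $N\ge3$. The third reads $5(36N^2+18N-3)(N+3)\le128(8N^3-12N^2-2N+3)$, that is, $844N^3-2166N^2-511N+429\ge0$; for $N\ge3$ we have $844N^3\ge2532N^2$, so the left side is at least $366N^2-511N\ge587N>0$. The constant terms add up to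
\[
0.02988+2\cdot0.02158+\tfrac14\cdot0.03818+\tfrac18\cdot0.0092+\tfrac5{64}\cdot0.0027<0.08395,
\]
and the coefficient of $\frac1{N+3}$ is at most $-0.12948+0.02864+0.0092+0.0054<0$. Hence $\kappa_N<0.084$.
\end{proof}

\section{Blocks}\label{sec:blocks}

To use Lemma~\ref{lem:kappa} at an interior point $p$, we need a convex polygon with vertex $p$ that contains triangles of type $1$ at $p$ together with the pockets behind their doors. Convexity at $p$ requires that the triangles span an angle less than $\pi$, so the fan of triangles around $p$ has to be cut. The cutting rule must not depend on how the polygon is triangulated, since we want to average over all its triangulations.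

For each $p\in I$ fix, once and for all and independently of $T$, a line $\ell_p$ through $p$ that contains no other point of $P$. Let $T$ be a triangulation and $p\in I$. Order the neighbors of $p$ counterclockwise around $p$. Consecutive neighbors span a triangle of $T$ with $p$, so the angle between them is less than $\pi$. The \emph{angle from $w$ to $w'$} is the counterclockwise angle at $p$, in $[0,2\pi)$; it is never $\pi$, by general position. We call $p$ \emph{isolated} if all its neighbors are in $H$. We cut the hull neighbors of $p$ into \emph{parts}, which are sequences of consecutive neighbors, as follows.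
\begin{itemize}
\item Let $p$ be isolated. The neighbors on each side of $\ell_p$ form a part. Both parts are nonempty, because consecutive neighbors are less than $\pi$ apart. Exactly two triangles at $p$ have their other two vertices in different parts; they are called \emph{straddlers}.
\item Let $p$ be non-isolated. A \emph{run} is a maximal sequence $w_0,\dots,w_m$ ($m\ge0$) of consecutive neighbors in $H$, and its angle is the angle from $w_0$ to $w_m$. A run with angle less than $\pi$ is a part. A run with angle greater than $\pi$ is cut into two parts: the elements at angle less than $\pi$ from $w_0$, and those at angle greater than $\pi$ from $w_0$. The triangle formed by $p$, the last element of the first part and the first element of the second is a \emph{straddler}.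
\end{itemize}
A \emph{block} of $p$ is a part $\beta=(w_0,\dots,w_r)$ with $r\ge1$, and its triangles are $pw_iw_{i+1}$ for $0\le i<r$. In all cases the angle from $w_0$ to $w_r$ is less than $\pi$: for the second part of a run, because all its elements are at angles in $(\pi,2\pi)$ from the first element of the run. The base of a triangle of type $1$ with apex $p$ joins two consecutive hull neighbors of $p$, which lie in the same part or in different parts. So every triangle of type $1$ belongs to exactly one block or is a straddler.

\begin{lemma}\label{lem:count}
Let $s$ be the number of isolated points of $T$ and $k'=k-s$. Then $T$ has at most $3k'+2s$ blocks and at most $k'+2s$ straddlers.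
\end{lemma}

\begin{proof}
An isolated point has at most two blocks and two straddlers. Let $p$ be non-isolated with $o_p$ runs. The runs occupy disjoint sectors at $p$, so at most one has angle greater than $\pi$; hence $p$ has at most $o_p+1$ blocks and at most one straddler. It remains to show that $\sum_po_p\le2k'$, the sum being over non-isolated $p$.

A run $w_0,\dots,w_m$ of $p$ is preceded by a neighbor $v\in I$ and followed by a neighbor $v'\in I$. It is flanked by the two triangles $pvw_0$ and $pw_mv'$ of type $2$, which are distinct: they have different hull vertices if $m\ge1$ and lie on different sides of $pw_0$ if $m=0$. Conversely, both interior vertices of a triangle of type $2$ are non-isolated, and at each of them the triangle flanks exactly one run, the one containing its hull vertex. So $2\sum_po_p=2\tau_2$. Isolated points are components of $G_I$, so $c\ge s$, and Lemma~\ref{lem:euler} gives $\tau_2\le2k-2c\le2k'$.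
\end{proof}

For a block $\beta$ of $T$ let $\chi(T,\beta)$ be the sum of the charges of its triangles.

\begin{proposition}\label{prop:block}
$\mathbb E\sum_\beta\chi(T,\beta)\le B\cdot\mathbb E[\text{number of blocks}]$.
\end{proposition}

Before the proof we return to Example~\ref{ex:five}, with $\ell_p$ the dotted line of Figure~\ref{fig:five}. The point $p$ is always isolated, and the blocks are $(b,c,d)$ in $T_0$, $(b,c)$ in $T_1$ and $(b,d)$ in $T_2$. In $T_0$ the block has two triangles with hull edges as bases and charge $2\gamma$. In $T_2$ it has one triangle, whose base is the door of the pocket $bcd$, and charge $\gamma+f_0$. In both cases the triangles of the block and the pockets behind them fill the convex quadrilateral $pbcd$; the two cases are its two triangulations, and the mean charge is $\kappa_1=2\gamma$. In $T_1$ the polygon is the triangle $pbc$, with charge $\kappa_0=\gamma$. The proof shows that the pairs $(T,\beta)$ always fall into such classes.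

\begin{proof}
Let $\beta=(w_0,\dots,w_r)$ be a block of $p$ in $T$. Let $F$ be the union of its triangles, and let $R(T,\beta)$ be the union of $F$ and the pockets at those bases $w_iw_{i+1}$ that are doors.

\emph{Step 1: $R=R(T,\beta)$ is a $T$-polygon whose vertices are $p$ and points of $H$; it has the sides $pw_0$ and $pw_r$; and beyond each of its other sides there is nothing (the side is a hull edge) or a triangle of positive type.} Build $F$ by adding the triangles $pw_iw_{i+1}$ in order, each across the side $pw_i$ of the current polygon. The angle at $p$ stays below $\pi$ because the block spans less than $\pi$, and $w_i\in H$; so Lemma~\ref{lem:glue} shows that $F$ is a $T$-polygon. Now, as long as the current polygon has a side not containing $p$ with a triangle of type $0$ beyond it, add this triangle. Both ends of such a side are in $H$, so Lemma~\ref{lem:glue} applies again. The process ends with a polygon $R'$ that has all the properties stated for $R$. Each added triangle lies behind a door $w_iw_{i+1}$ or is adjacent to a triangle of type $0$ added earlier, so $R'\subseteq R$. Conversely, if $R'\neq R$, then by the connectivity of pockets some triangle of type $0$ not contained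 in $R'$ shares an edge with both ends in $H$ with a triangle in $R'$. This edge is a side of $R'$ not containing $p$, so the process would not have ended. Hence $R'=R$.

Now let $T'$ be obtained from $T$ by retriangulating $R$ in any way, $T'=T$ being allowed, and let $\beta'=(w'_0,\dots,w'_{r'})$ be the sequence of neighbors of $p$ in $T'|_R$ in counterclockwise order. Then $w'_0=w_0$, $w'_{r'}=w_r$ and $r'\ge1$. For $T'=T$ we have $\beta'=\beta$, as the only triangles of $T|_R$ at $p$ are those of $F$.

\emph{Step 2: $\beta'$ is a block of $p$ in $T'$.} The cyclic sequence of neighbors of $p$ in $T'$ arises from that in $T$ by replacing the segment $\beta$ by $\beta'$; both consist of hull vertices, have the same ends, and lie in the sector of $R$ at $p$. So $p$ is isolated in both triangulations or in neither. If $p$ is isolated, $\beta$ is the set of neighbors on one side of $\ell_p$. The sector spanned by $w_0$ and $w_r$ lies on this side, and the neighbors on the other side are unchanged, so $\beta'$ is the part of $p$ in $T'$ on this side. If $p$ is not isolated, the run of $T$ containing $\beta$ becomes a run of $T'$ with the same first element $w$, the same last element and the same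 angle. If this angle is less than $\pi$, the runs are $\beta$ and $\beta'$. If it is greater than $\pi$, then $\beta$ is one of the two parts, the elements of the other part are unchanged, and the angle from $w$ to an element of $\beta'$ lies between the angles from $w$ to $w_0$ and to $w_r$, which are on the same side of $\pi$. So $\beta'$ is the corresponding part in $T'$.

\emph{Step 3: $R(T',\beta')=R$, and $\chi(T',\beta')$ is the total model charge of $T'|_R$ at $p$.} The triangles of $\beta'$ are the triangles of $T'|_R$ at $p$. Let $ab$ be the base of one of them. If $ab$ is a side of $R$, then by Step 1 there is no triangle of type $0$ beyond it, so it is not a door and the charge is $\gamma$. If $ab$ is a diagonal of $R$, it cuts off a polygon $Y$ with vertices in $H$, say $j+3$ of them. The triangles of $T'$ in $Y$ have type $0$ and are connected under adjacency, and beyond each side of $Y$ there is nothing or a triangle of positive type: the triangle $pab$ for the side $ab$, and by Step 1 for the other sides, which are sides of $R$. So $Y$ is a pocket of $T'$ with $N_Y=j$, $ab$ is a door of it, and the charge is $\gamma+f_j$. The triangles at $p$ and the polygons $Y$ fill $R$.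

\emph{Step 4: averaging.} Partition the set of all pairs $(T,\beta)$ into classes according to the point $p$, the polygon $R(T,\beta)$ and the set of triangles of $T$ outside it. Within a class, the map $(T,\beta)\mapsto T|_R$ is injective, since $T|_R$ determines $T$, and $\beta$ is the sequence of neighbors of $p$ in $T|_R$. By Steps 2 and 3 it maps onto the set of all triangulations of $R$. If $R$ has $N+3$ vertices, Step 3 and Lemma~\ref{lem:kappa} show that the mean of $\chi$ over the class is $\kappa_N\le B$. Sum over all classes and divide by $\mathrm{tr}(P)$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:end}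

For $k=0$ the inequality is an equality. Let $k\ge1$. Every triangle of type $1$ belongs to one block or is a straddler, and a straddler has charge at most $2\gamma$. By Propositions \ref{prop:charge} and \ref{prop:block} and Lemma~\ref{lem:count},
\[
\mathbb E\,\delta\le\gamma k+\mathbb E\big[B(3k'+2s)+2\gamma(k'+2s)\big]=\mathbb E\big[k'(3B+3\gamma)+s(2B+5\gamma)\big],
\]
where we used $k=k'+s$. Now
\[
3B+3\gamma<0.252+0.08964=0.34164,\qquad2B+5\gamma<0.168+0.1494=0.3174,
\]
and $\frac{\ln2}2-\frac1{250}>0.34657-0.004=0.34257$. So \eqref{eq:deficit} holds, hence \eqref{eq:goal}, which is the inequality of Theorem~\ref{thm:main}. Since $e^{k/250}>1$ for $k\ge1$, we have $\mathrm{pg}(P)/\mathrm{tr}(P)>\mathrm{pg}(G_n)/\mathrm{tr}(G_n)$ unless $P$ is in convex position. \qed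

\begin{remark}
The margin in the last step is narrow, and this is why the errors $f_j$ are tracked with their signs. If they were replaced by $0$ in the model charge, $\kappa_N$ would tend to $3\gamma$, and the bound for a non-isolated point would become $12\gamma>0.357$, which exceeds the gain $\frac12\ln2<0.347$. The argument closes because $f_j<0$ for $j\ge2$ brings $B$ below $3\gamma$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{FN} Flajolet and Noy, 1999.

\bibitem{CF} \emph{On the number of crossing-free configurations on planar points sets}, \texttt{http://www.inf.ethz.ch/\textasciitilde emo/SmallPieces/CrossingFree4PDF.pdf}.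

\bibitem{RSW} Razen, Snoeyink and Welzl, 2008.

\end{thebibliography}
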